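# Boundary divisors and contracted curves: ampleness of $mL_e-\sum k_iZ_i$ in Hodge theory

We work over $\mathbb C$ throughout. Divisors and line bundles are written additively when convenient.

## 1. The Hesse pencil and a blown-up corner

Consider the plane cubics
$$E_\lambda:\quad X^3+Y^3+Z^3=3\lambda XYZ,\qquad \lambda\in C:=\mathbb P^1 .$$
Which of them are singular? At $\lambda=\infty$ we have the triangle $XYZ=0$. For finite $\lambda$ a singular point satisfies $X^2=\lambda YZ$, $Y^2=\lambda XZ$, $Z^2=\lambda XY$. If $X=0$, the last two equations give $Y=Z=0$, which is impossible; by symmetry $XYZ\ne0$. Multiplying the three equations gives $\lambda^3=1$. For $\lambda=1$ we have, with $\omega=e^{2\pi i/3}$,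
$$X^3+Y^3+Z^3-3XYZ=(X+Y+Z)(X+\omega Y+\omega^2Z)(X+\omega^2Y+\omega Z),$$
three lines that are not concurrent (a Vandermonde determinant), and the substitution $X\mapsto\omega X$ reduces $\lambda=\omega,\omega^2$ to this case. So the singular members are four triangles, over $\Sigma=\{\infty,1,\omega,\omega^2\}$. Put $C^\circ=C\setminus\Sigma$.

The pencil has nine distinct base points. Blow them up: we get a smooth surface $f:S\to C$ whose fibers are the cubics. If $H$ is the line class and $e_1,\dots,e_9$ are the exceptional curves, the fiber class is $F=3H-\sum e_i$ and $K_S=-3H+\sum e_i=-F$. Hence $\omega_{S/C}=\omega_S\otimes f^*\omega_C^{-1}=f^*\mathcal O(-1)\otimes f^*\mathcal O(2)=f^*\mathcal O(1)$, and since $f_*\mathcal O_S=\mathcal O_C$,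
$$f_*\omega_{S/C}=\mathcal O(1),\qquad R^1f_*\mathcal O_S=(f_*\omega_{S/C})^\vee=\mathcal O(-1) \tag{1}$$
(the second by relative duality). Over $C^\circ$ the fiber of $f_*\omega_{S/C}$ at $\lambda$ is the line of holomorphic $1$-forms on $E_\lambda$. Call this bundle $L_C=\mathcal O(1)$. It is ample, and after subtracting the four boundary points it still is, for many multiples: $mL_C-\sum_{c\in\Sigma}c$ has degree $m-4>0$ for $m\ge5$.

Next take two independent copies. On $X_0=C\times C$ put $M=\mathcal O(1,1)$, with boundary the eight lines $V_c=\{c\}\times\mathbb P^1$ and $H_c=\mathbb P^1\times\{c\}$, $c\in\Sigma$. Blow up the corner $P=(\infty,\infty)$: $\beta:X\to X_0$, with exceptional curve $E$. This does not change the open part $C^\circ\times C^\circ$; the boundary now consists of $E$ and the strict transforms $V'_c,H'_c$. Put $L=\beta^*M$.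

Now $L\cdot E=0$, so no multiple of $L$ is ample. Can we repair this by subtracting boundary components? Give coefficients $k_1,k_2,k_E$ to $V'_\infty,H'_\infty,E$ and coefficients to the other six curves, which miss $E$. Since $V'_\infty\cdot E=H'_\infty\cdot E=1$ and $E^2=-1$,
$$\bigl(mL-\textstyle\sum k_iZ_i\bigr)\cdot E=k_E-k_1-k_2 .$$
Equal coefficients fail, but $k_E=3$ and all other $k_i=1$ gives degree $1$. Let us check ampleness. Since $\sum V'_c+\sum H'_c=\beta^*\mathcal O(4,4)-2E$, our class is
$$A=\beta^*\mathcal O(a,a)-E,\qquad a=m-4 .$$
We have $A^2=2a^2-1>0$ for $a\ge 1$ and $A\cdot E=1$. Let $G\ne E$ be an irreducible curve, the strict transform of $G_0$ with multiplicity $\mu$ at $P$, and put $p=G_0\cdot V_c$, $q=G_0\cdot H_c$, so $A\cdot G=a(p+q)-\mu$. If $G_0$ is $V_\infty$ or $H_\infty$, this is $a-1$. Otherwise $\mu\le G_0\cdot V_\infty=p$, and for $a\ge2$ we get $A\cdot G\ge a(p+q)-p\ge p+2q>0$. By Nakai–Moishezon, $A$ is ample exactly when $a\ge2$, that is, for all $m\ge6$.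

In this example the bundle of holomorphic forms lost positivity only along a boundary curve, and that curve could be repaired because it has negative intersection with a boundary component, namely itself. We ask whether such a repair is always possible.

## 2. Variations of Hodge structure and their extension across a boundary

Let $Y=\bar Y\setminus Z$ with $\bar Y$ smooth projective and $Z=\bigcup_i Z_i$ a normal crossing divisor with irreducible components $Z_i$; put $Z_I=\bigcap_{i\in I}Z_i$.

**Definition (polarized variation of Hodge structure, VHS).** It consists of a $\mathbb Q$-local system $\mathbb V$ on $Y$ with fiber $V$, the bundle $\mathcal V=\mathbb V\otimes\mathcal O_Y$ with its flat connection $\nabla$ (so $\mathbb V$ spans $\ker\nabla$), a decreasing filtration by holomorphic subbundles $\mathcal F^p$ and a flat form $Q$, such that every fiber is a Hodge structure of weight $w$ polarized by $Q$ and $\nabla\mathcal F^p\subset\mathcal F^{p-1}\otimes\Omega^1_Y$ (Griffiths transversality). The *Hodge metric* is $h(u,v)=Q(\mathbf Cu,\bar v)$, where $\mathbf C$ acts on the piece $H^{p,q}$ by $i^{p-q}$.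

Put $E^p=\mathcal F^p/\mathcal F^{p+1}$. For a tangent vector $\xi$, differentiating a section of $\mathcal F^p$ along $\xi$ and reducing modulo $\mathcal F^p$ is $\mathcal O$-linear, by the Leibniz rule, and kills $\mathcal F^{p+1}$. This gives the bundle map
$$\theta:TY\to\bigoplus_p\operatorname{Hom}(E^p,E^{p-1}),$$
the differential of the period map; we write $\theta_p$ for its component on $E^p$. Example: for $\mathbb V_C=R^1f_*\mathbb Q|_{C^\circ}$ of the Hesse pencil, $E^1$ is the bundle of holomorphic $1$-forms, $E^0=R^1f_*\mathcal O$, and $\theta$ measures how fast the elliptic curve moves. For a constant family, $\theta=0$.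

**Definition (local monodromy).** Near a point of $Z_I$ take a small polydisc $U$ with $U\cap Y\cong(\Delta^*)^{|I|}\times\Delta^{\dim Y-|I|}$. The monodromies $T_i$, $i\in I$, around the $Z_i$ commute. We always assume that they are unipotent, and put $N_i=\log T_i\in\operatorname{End}(V)$.

**Definition (canonical extension).** $\mathcal V_e\to\bar Y$ is the extension of $\mathcal V$ on which $\nabla$ has logarithmic poles with nilpotent residues along $Z$.

Example. On $\Delta^*$ let $T=\begin{pmatrix}1&3\\0&1\end{pmatrix}$ in a multivalued flat frame $e_1,e_2$, so $Te_1=e_1$, $Te_2=e_2+3e_1$. Then $\tilde e_2=e_2-\frac{3\log t}{2\pi i}e_1$ is single valued: going around once adds $3e_1$ and subtracts $3e_1$. The frame $e_1,\tilde e_2$ defines $\mathcal V_e$, and $\nabla\tilde e_2=-\frac{3}{2\pi i}e_1\frac{dt}t$ has nilpotent residue.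

We use the following textbook facts.

**Fact A.** Under unipotent monodromy, $\mathcal V_e$ exists and is unique (Deligne), and the $\mathcal F^p$ extend to subbundles $\mathcal F^p_e\subset\mathcal V_e$ (Schmid). The latter extension is unique, since two subbundles agreeing on the dense set $Y$ agree.

**Fact B.** Canonical extensions, with their filtrations, are compatible with direct sums. They are also compatible with pullback along $g:\bar Y'\to\bar Y$ when $Z'=g^{-1}(Z)_{red}$ is a normal crossing divisor in a smooth $\bar Y'$. Indeed, writing $g^*z_i=(\text{unit})\prod_jw_j^{m_{ij}}$, the pulled-back connection has logarithmic poles, and its residue along $w_j=0$ is $\sum_im_{ij}\,g^*\mathrm{Res}_i$, a sum of commuting nilpotents, hence nilpotent. Subbundles pull back to subbundles. Uniqueness in Fact A finishes the check. (We apply this also with $Z=\emptyset$: a VHS pulled back from a compact base extends without poles.)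

**Fact C.** If $f:S\to C$ is a family of curves, smooth over $C^\circ$, with $S$ smooth and reduced normal crossing fibers, then for $R^1f_*\mathbb Q|_{C^\circ}$ one has $\mathcal F^1_e=f_*\omega_{S/C}$ and $\mathcal V_e/\mathcal F^1_e=R^1f_*\mathcal O_S$.

The **Hodge line bundle** is $L=\bigotimes_p\det\mathcal F^p$, and $L_e=\bigotimes_p\det\mathcal F^p_e$. Here $p$ runs over the finitely many relevant indices. A factor $\det\mathcal V$ is harmless: monodromy preserves $Q$, so it acts on $\det V$ by $\pm1$, and by $1$ locally around $Z$; thus $\det\mathcal V_e$ is torsion. In weight $1$ the form $Q$ is symplectic, $\det\mathcal V_e$ is trivial, and $L_e=\det\mathcal F^1_e$.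

**Lemma 4.** For the Hesse pencil, $L_{C,e}=\mathcal O(1)$, each local monodromy at $c\in\Sigma$ is unipotent with $N_c\ne0$, and $\theta_C$ is injective on $C^\circ$.

*Proof.* The triangles are reduced with normal crossings, so the first claim is Fact C with (1). At a triangle (Kodaira type $I_3$) the three vanishing cycles have, up to sign, the same class $\delta$, which is primitive, so Picard–Lefschetz gives $T_c(x)=x\pm3(x\cdot\delta)\delta$, conjugate to $\begin{pmatrix}1&3\\0&1\end{pmatrix}$ (or its inverse, depending on orientation). Thus $T_c$ is unipotent and $N_c\neq0$. Finally $\theta_C$ extends to an $\mathcal O$-linear map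
$$\mathcal F^1_e=\mathcal O(1)\to(\mathcal V_e/\mathcal F^1_e)\otimes\Omega^1_C(\log\Sigma)=\mathcal O(-1)\otimes\mathcal O(-2+4)=\mathcal O(1).$$
It is not zero: otherwise $\mathcal F^1$ would be $\nabla$-stable, so the monodromy group would preserve the Hodge decomposition of a fiber, hence its definite Hodge metric, as well as an integral lattice. Such a group is finite, but $T_c$ has infinite order. A nonzero map $\mathcal O(1)\to\mathcal O(1)$ is a nonzero constant, hence an isomorphism. $\square$

We can now read Section 1 again. On $C^\circ\times C^\circ$ take $\mathbb V=\mathrm{pr}_1^*\mathbb V_C\oplus\mathrm{pr}_2^*\mathbb V_C$. Then $\theta(\xi_1,\xi_2)=\theta_C(\xi_1)\oplus\theta_C(\xi_2)$ is injective, and by Fact B the bundle $L=\beta^*\mathcal O(1,1)$ on $X$ is $L_e$. At the corner the logarithms are $N_1=N_\infty\oplus0$ and $N_2=0\oplus N_\infty$. A small loop around $E$ is the product of loops around the two lines, so $N_E=N_1+N_2$. At the new corners $E\cap V'_\infty$ and $E\cap H'_\infty$ the pairs $(N_E,N_1)$ and $(N_E,N_2)$ are linearly independent.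

## 3. The conjecture and the three theorems

The following is stated in "Positivity in Hodge theory with applications to algebraic geometry".

**Conjecture.** Assume that $\theta$ is injective on the tangent space at every point of $Y$, and that for every $I$ with $Z_I\ne\emptyset$ and every point of $Z_I$ the $N_i$, $i\in I$, are linearly independent. Then there exist an integer $m_0$ and positive integers $k_i$ such that $mL_e-\sum k_iZ_i$ is ample for all integers $m\ge m_0$.

The hypotheses say that no tangent direction of $Y$ is lost, and that directions normal to the boundary are seen by the monodromy. The conjecture is false, and dimension $3$ is the exact threshold.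

**Theorem 1.** For every $n\ge3$ there are a connected smooth projective $\bar Y$ of dimension $n$, a smooth divisor $Z=\bigsqcup Z_i$, and a polarized VHS of weight $1$ on $Y=\bar Y\setminus Z$ (with underlying $\mathbb Z$-local system and unipotent local monodromies) satisfying all hypotheses of the conjecture, and a smooth rational curve $\Gamma\subset Z$ with
$$L_e\cdot\Gamma=0,\qquad Z_i\cdot\Gamma=0\ \text{ for all }i.$$
Hence $(mL_e-\sum k_iZ_i)\cdot\Gamma=0$ for all real $m,k_i$, and no class $mL_e-\sum k_iZ_i$ is ample.

**Theorem 2.** If $\dim Y\le2$, the conclusion of the conjecture holds. Only unipotency and injectivity of $\theta$ on $Y$ are needed; independence of the $N_i$ is not used.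

**Theorem 3.** Assume unipotent local monodromies and $\theta$ injective on $Y$, in any dimension. The conclusion of the conjecture holds if and only if there is no nonzero $x\in\overline{NE}(\bar Y)$ with $L_e\cdot x=0$ and $Z_i\cdot x\ge0$ for all $i$.

We first prove the positive results. They show what a counterexample must contain.

## 4. How positive $L_e$ is

Recall three notions. A function $\varphi$ with values in $[-\infty,\infty)$, upper semicontinuous, subharmonic on complex discs and not identically $-\infty$, is *plurisubharmonic* (psh). Its *Lelong number* at $y$ is $\nu(\varphi,y)=\lim_{r\to0}\sup_{B(y,r)}\varphi/\log r\ge0$: for $\log|z|$ at $0$ it is $1$, while for $-\log(-\log|z|)$ it is $0$. (The latter is psh near $0$ because $g(u)=-\log(-u)$ is increasing and convex for $u<0$.) A line bundle with a singular metric whose local weights $-\log|e|^2$ are psh has a closed positive curvature current in its first Chern class. The *volume* of $L$ is $\limsup_m h^0(mL)/(m^n/n!)$; for nef $L$ it equals $L^n$.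

**Lemma 5.** Assume unipotent local monodromies and $\theta$ injective on $Y$, $n=\dim Y\ge1$. Then (a) $L_e$ is nef; (b) $L_e\cdot G>0$ for every irreducible curve $G\not\subset Z$; (c) $L_e^n>0$.

**Step 1: the curvature on $Y$.** This step shows that the Chern form of $L$ is positive where $\theta$ is injective. Identify $\mathcal V$ as a $C^\infty$ bundle with $\bigoplus_qE^q$ through the Hodge decomposition, $E^q\cong H^{q,w-q}$. Transversality, together with its conjugate, shows that $\nabla^{1,0}$ maps sections of $H^{q,w-q}$ to $\mathcal F^{q-1}\cap\overline{\mathcal F}^{\,w-q}=H^{q,w-q}\oplus H^{q-1,w-q+1}$, and $\nabla^{0,1}$ maps them to $H^{q,w-q}\oplus H^{q+1,w-q-1}$. So $\nabla=D+\theta+\theta'$ with $D$ degree preserving, $\theta$ of type $(1,0)$ lowering $q$, and $\theta'$ of type $(0,1)$ raising $q$. On each piece $h$ is a constant times $Q(u,\bar v)$, and $Q$ is flat, so $D$ preserves $h$; its $(0,1)$ part is the holomorphic structure of $E^q$. Hence $D$ is the Chern connection. For $u\in H^{q,w-q}$ and $v\in H^{q-1,w-q+1}$, differentiating $Q(u,\bar v)=0$ gives $Q(\theta u,\bar v)+Q(u,\overline{\theta'v})=0$.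 The constants $i^{p-q}$ on neighboring pieces differ by a sign, so $h(\theta u,v)=h(u,\theta'v)$, that is, $\theta'=\theta^*$. The degree preserving part of $\nabla^2=0$ of type $(1,1)$ reads
$$D^2=-\theta^*\wedge\theta-\theta\wedge\theta^* .$$
Write $\theta_q=\sum_j\theta_{q,j}\,dz_j$ on $E^q$. Taking traces on $E^q$ gives Griffiths' formula
$$\operatorname{tr}\Theta(E^q)=\sum_{j,k}\bigl(\operatorname{tr}\theta_{q,k}^*\theta_{q,j}-\operatorname{tr}\theta_{q+1,j}\theta_{q+1,k}^*\bigr)dz_j\wedge d\bar z_k ,$$
which corresponds to the Hermitian form $|\theta_q(\xi)|^2-|\theta_{q+1}(\xi)|^2$. Since $\det\mathcal F^p=\bigotimes_{q\ge p}\det E^q$ isometrically, the sum telescopes: $\det\mathcal F^p$ has Chern form $\frac1{2\pi}|\theta_p|^2$, and as a Hermitian form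
$$c_1(L,h)(\xi)=\frac1{2\pi}\sum_p|\theta_p(\xi)|^2 .\tag{2}$$
It is $\ge0$, and positive definite on $Y$ because $\theta$ is injective.

**Step 2: growth at the boundary.** This step bounds the weight of $h$ near $Z$. Let $e$ be a local generator of $L_e$ on a small polydisc $U$ with $Z\cap U=\{z_1\cdots z_k=0\}$, where $|z_i|<1$, and put $\varphi=-\log h(e,e)$. By (2) it is psh on $U\setminus Z$. By the norm estimates of Schmid and of Cattani–Kaplan–Schmid (*Degeneration of Hodge structures*, Ann. of Math. 123 (1986), §5), after shrinking $U$ the Hodge norms of a local frame of $\mathcal V_e$, of its dual, and of exterior powers of these are bounded above by a power of $1+\sum_i\log\frac1{|z_i|}$. This bounds $|e|_h$ from above. For a lower bound, put $f_p=\operatorname{rk}\mathcal F^p$. Since $\det\mathcal F^p_e\subset\bigwedge^{f_p}\mathcal V_e$ is a subbundle, a local generator $e_p$ pairs to $1$ with some section $w$ of the dual bundle, so $|e_p|\ge1/|w|$, and $|w|$ is bounded above by such a power. Together,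
$$|\varphi|\le K\Bigl(1+\log\bigl(1+\textstyle\sum_i\log\frac1{|z_i|}\bigr)\Bigr).\tag{3}$$
(In the Hesse pencil, near a triangle, the period has the form $\pm\frac{3}{2\pi i}\log t$ plus a holomorphic function, and $h(e,e)$ is a positive constant times $\log\frac1{|t|}$ up to $O(1)$: the weight is of the type $-\log(-\log|t|)$.)

**Step 3: extending the metric.** We extend $\varphi$ to a psh function on $U$. For $\varepsilon>0$ let $\varphi_\varepsilon=\varphi+\varepsilon\sum_{i\le k}\log|z_i|$. With $s=\sum\log\frac1{|z_i|}$, (3) gives $\varphi_\varepsilon\le K(1+\log(1+s))-\varepsilon s$, which is bounded above. A psh function on $U\setminus Z$ that is locally bounded above near $Z$ extends to a psh function on $U$, so $\varphi_\varepsilon$ extends. Choose $0<r<1$ with the closed polydisc of radius $r$ inside $U$. Applying the one-variable maximum principle in each variable in turn, $\varphi_\varepsilon$ on this polydisc is at most its maximum on the torus $\{|z_j|=r\text{ for all coordinates }j\}$, which misses $Z$; there $\varphi_\varepsilon\le\varphi$. So for $z\notin Z$ in the polydisc,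
$$\varphi(z)+\varepsilon\sum\log|z_i|\le\max_{\text{torus}}\varphi .$$
Let $\varepsilon\to0$: $\varphi$ is bounded above near $Z$, and extends to a psh function on $U$. On overlaps the weights differ by $\log|g|^2$ with $g$ an invertible function, so they define a singular metric on $L_e$ whose curvature current $T\in c_1(L_e)$ is closed and positive.

**Step 4: Lelong numbers vanish.** On $Y$ the weights are smooth. At $y\in Z$, choose points at distance of order $r$ from $y$ at which those $z_i$ that vanish at $y$ have $|z_i|$ of order $r$; the other $\log\frac{1}{|z_i|}$ stay bounded. By (3), $\sup_{B(y,c'r)}\varphi\ge-K'(1+\log\log\frac1r)$ for a fixed $c'$ and small $r$. Dividing by $\log r<0$ and letting $r\to0$ gives $\nu(\varphi,y)\le0$, hence $\nu(\varphi,y)=0$.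

**Step 5: the three claims.** (a) A class containing a closed positive current with vanishing Lelong numbers is nef (Demailly, *Regularization of closed positive currents and intersection theory*, J. Algebraic Geom. 1 (1992)).

(b) Pull the weights back to the normalization of $G$. They are not identically $-\infty$, since $G\cap Y\ne\emptyset$ and $\varphi$ is finite on $Y$. So $L_e\cdot G$ is the total mass of a positive measure, which is at least $\int_{G_{reg}\cap Y}c_1(L,h)>0$ by (2).

(c) By Boucksom (*On the volume of a line bundle*, Internat. J. Math. 13 (2002)), $\operatorname{vol}(L_e)\ge\int T_{ac}^n$, where $T_{ac}$ is the absolutely continuous part. On $Y$, whose complement has measure zero, $T_{ac}=c_1(L,h)>0$. So $\operatorname{vol}(L_e)>0$, and as $L_e$ is nef this volume equals $L_e^n$. $\square$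

## 5. Surfaces: the curves lost by $L_e$ form a negative definite configuration

This section proves Theorem 2. Write $L=L_e$. If $\dim Y=0$ there is nothing to prove. If $\dim Y=1$, then $\deg L>0$ by Lemma 5(c); take all $k_i=1$ and $m_0$ large. Let $\dim Y=2$. By Lemma 5(b) the irreducible curves $G$ with $L\cdot G=0$ are among the $Z_i$; call them $Z_j$, $j\in J$.

**Step 1: the matrix $(Z_j\cdot Z_k)_{j,k\in J}$ is negative definite.** Since $L^2>0$, the Hodge index theorem says that the intersection form is negative definite on $L^\perp\subset N^1(\bar Y)_{\mathbb R}$. For $D=\sum_Ja_jZ_j$ with real $a_j$ we have $D\in L^\perp$, so $D^2\le0$. Suppose $D^2=0$; then $D\equiv0$. Write $D=P-R$ with $P,R\ge0$ without common components. Then $P\equiv R$, so $P^2=P\cdot R\ge0$. As $P\in L^\perp$, this forces $P\equiv0$, and an effective divisor that is numerically trivial is $0$ (intersect with an ample class). Likewise $R=0$. So $D=0$ as a divisor.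

**Step 2: a positive combination that is negative on every $Z_k$, $k\in J$.** By Step 1 there is a unique $D_J=\sum_Ja_jZ_j$, $a_j\in\mathbb Q$, with $D_J\cdot Z_k=-1$ for all $k\in J$. Write $D_J=P-R$ as before. Then
$$0\ge D_J\cdot R=P\cdot R-R^2\ge-R^2\ge0,$$
so $R^2=0$ and $R=0$: all $a_j\ge0$. If some $a_j=0$, then $D_J\cdot Z_j\ge0$, a contradiction. So all $a_j>0$. For small rational $\varepsilon>0$ the divisor $D'=D_J+\varepsilon\sum_{i\notin J}Z_i$ still satisfies $D'\cdot Z_k<0$ for $k\in J$. Let $D=\sum k_iZ_i$ be a positive integral multiple of $D'$; all $k_i$ are positive integers. In Section 1, $J=\{E\}$, $D_J=E$, and we used $D=3D'$ with $\varepsilon=\frac13$.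

**Step 3: $mL-D$ is ample for all $m\ge m_0$.** We use Nakai–Moishezon; only finitely many lower bounds on $m$ will be imposed.

* $(mL-D)^2=m^2L^2-2mL\cdot D+D^2>0$ for $m\gg0$.
* For $k\in J$: $(mL-D)\cdot Z_k=-D\cdot Z_k>0$.
* For $i\notin J$: $L\cdot Z_i>0$, so $(mL-D)\cdot Z_i>0$ for $m\gg0$.
* Let $G\not\subset Z$, so $L\cdot G>0$. As $L$ is nef and big, Kodaira's lemma gives $L\equiv H+E$ with $H$ an ample and $E\ge0$ an effective $\mathbb Q$-divisor. Choose $c>0$ with $cH-D$ ample. If $G\not\subset\operatorname{Supp}E$, then $D\cdot G\le cH\cdot G\le cL\cdot G$, so $(mL-D)\cdot G\ge(m-c)L\cdot G>0$ for $m>c$. The finitely many $G\subset\operatorname{Supp}E$ are handled by $m\gg0$.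

This proves Theorem 2. $\blacksquare$

**Where this stops in dimension $3$.** Lemma 5 still puts every curve $G$ with $L\cdot G=0$ inside $Z$. But in a surface "inside $Z$" means "a component of $Z$", so the lost curves are themselves the divisors that we may subtract, and Hodge index makes them negative. In a threefold the components of $Z$ are surfaces. A lost curve $G\subset Z_i$ is not at our disposal; we can only use the numbers $Z_i\cdot G$, and Step 1 says nothing about their signs.

## 6. The exact obstruction as a statement about cones

This section proves Theorem 3. Recall that $\overline{NE}(\bar Y)$ is the closure, in the space $N_1(\bar Y)_{\mathbb R}$ of curve classes modulo numerical equivalence, of the cone spanned by curves. It contains no line, its slice $\{H\cdot x=1\}$ by an ample $H$ is compact, and a class is ample if and only if it is positive on $\overline{NE}(\bar Y)\setminus0$ (Kleiman). In dimension $0$ the statement is vacuous, so let $\dim Y\ge1$. Write $L=L_e$, nef by Lemma 5. Let $Z_1,\dots,Z_r$ be the components, $\sigma=\overline{NE}(\bar Y)\cap L^\perp$, a closed pointed convex cone, and $\zeta(x)=(Z_i\cdot x)_i\in\mathbb R^r$.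

**Step 1: necessity.** Suppose $mL-\sum k_iZ_i$ is ample with all $k_i>0$, and $0\ne x\in\sigma$ has all $Z_i\cdot x\ge0$. Then $0<(mL-\sum k_iZ_i)\cdot x=-\sum k_iZ_i\cdot x\le0$, a contradiction.

**Step 2: choosing the $k_i$ by duality.** Suppose no such $x$ exists. We want positive integers $k_i$ with $-\sum k_iZ_i$ positive on $\sigma\setminus0$. Consider the linear map $(\lambda,x)\mapsto\lambda-\zeta(x)$ on the closed pointed cone $\mathbb R^r_{\ge0}\times\sigma$. If it vanishes at $(\lambda,x)$, then $\zeta(x)=\lambda\ge0$, so $x=0$ by assumption, and then $\lambda=0$. So the image of a compact base of the cone misses $0$, and the image $\mathcal K\subset\mathbb R^r$ of the cone is a closed convex cone. It is pointed: if $y$ and $-y$ are the images of $\mathbf a$ and $\mathbf b$, then $\mathbf a+\mathbf b\mapsto0$, so $\mathbf a+\mathbf b=0$, and $\mathbf a=\mathbf b=0$ since the source is pointed. For a closed pointed cone, the $k\in\mathbb R^r$ with $k\cdot y>0$ for all $y\in\mathcal K\setminus0$ form a nonempty open set. Choose $k$ rational in it and scale it to be integral. Since $e_i\in\mathcal K$ (take $\lambda=e_i$,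 $x=0$), we get $k_i>0$. For $0\ne x\in\sigma$ we have $0\ne-\zeta(x)\in\mathcal K$ (take $\lambda=0$), so $F:=-\sum k_iZ_i$ satisfies $F\cdot x>0$.

**Step 3: ampleness for all large $m$.** Suppose $mL+F$ were non-ample for arbitrarily large $m$. Let $S=\{x\in\overline{NE}(\bar Y):H\cdot x=1\}$, a compact set. By Kleiman there are $x_m\in S$ with $(mL+F)\cdot x_m\le0$. Let $x\in S$ be a limit point. From $0\le L\cdot x_m\le-F\cdot x_m/m$ we get $L\cdot x=0$, so $x\in\sigma\setminus0$; from $F\cdot x_m\le-mL\cdot x_m\le0$ we get $F\cdot x\le0$. This contradicts $F>0$ on $\sigma\setminus0$. $\blacksquare$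

So a counterexample needs a nonzero class $x$ with $L_e\cdot x=0$ on which no $Z_i$ is negative. The boldest choice is a curve $\Gamma$ with $L_e\cdot\Gamma=0$ and $Z_i\cdot\Gamma=0$ for every $i$.

## 7. $xy=z^2-t$ against $xy=z^2-t^2$

We try to produce $\Gamma$ with two maps. Suppose we have $p:\bar Y\to C$ to the base of the Hesse pencil and $q:\bar Y\to A$ to a compact base carrying a VHS $\mathbb V_A$ with $\theta_A$ injective. Put $Y=p^{-1}(C^\circ)$ and $\mathbb V=p^*\mathbb V_C\oplus q^*\mathbb V_A$. If $(p,q)$ has injective differential on $Y$, then $\theta$ is injective on $Y$. By Fact B, $L_e=p^*L_{C,e}+q^*L_A$, so $L_e\cdot\Gamma=0$ for every curve $\Gamma$ contracted by $(p,q)$. Such a $\Gamma$ lies in a fiber of $p$ over $\Sigma$. The question is what the components of $p^{-1}(\Sigma)$ do on it. Let $t$ be a local coordinate on $C$ at a point of $\Sigma$.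

**A first attempt.** Take the smoothing $xy=z^2-t$ of a quadric cone. The total space is $\mathbb C^3$ with coordinates $x,y,z$, and $t=z^2-xy$. To create a contracted curve, blow up the origin. The exceptional divisor is $E\cong\mathbb P^2$, $t$ vanishes on it to order $2$, and $\operatorname{div}(t)=F+2E$ with $F$ the strict transform of the cone. All compact curves lie in $E$ and are numerically multiples of a line $\Gamma\subset E$. Here $E\cdot\Gamma=-1$, and $(F+2E)\cdot\Gamma=0$ gives $F\cdot\Gamma=2$. So $(-k_FF-k_EE)\cdot\Gamma=k_E-2k_F$, which is positive once $k_E>2k_F$. This is the blown-up corner again: a contracted divisor is a boundary component, and here it is negative on the curves that it contains. We must contract a curve without contracting a divisor.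

**The small resolution.** Replace $t$ by $t^2$: the threefold $xy=(z-t)(z+t)$ has a singular point at the origin. Introduce $[a:b]\in\mathbb P^1$ with
$$ax=b(z-t),\qquad a(z+t)=by. \tag{4}$$
In the chart $a=1$, $b=\beta$ we get $x=\beta(z-t)$ and $z=\beta y-t$, so $(\beta,y,t)$ are coordinates. In the chart $b=1$, $a=\alpha$ we get $z=\alpha x+t$ and $y=\alpha(z+t)$, so $(\alpha,x,t)$ are coordinates. The solution space of (4) is therefore smooth, glued from two copies of $\mathbb C^3$ by
$$\beta=\alpha^{-1},\qquad y=\alpha^2x+2t\alpha .$$
Over the origin $x=y=z=t=0$ lies the whole curve $C_0=\mathbb P^1_{[a:b]}$.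

Look at a slice $t=\text{const}$. For $t=0$ the gluing is $y=\alpha^2x$: the slice is the total space of $\mathcal O(-2)$ on $\mathbb P^1$, and $C_0$ is its zero section. For $t\ne0$ there is no section at all: in $y(\alpha^{-1})=\alpha^2x(\alpha)+2t\alpha$ with polynomials $x(\cdot),y(\cdot)$, the left side has powers $\le0$ of $\alpha$ and $\alpha^2x(\alpha)$ has powers $\ge2$, so nothing matches $2t\alpha$. So the curve $C_0$ sits in the slice $t=0$ only. But $t$ is one of the coordinates in both charts. Hence $\{t=0\}$ is a smooth, reduced, irreducible divisor; it is the divisor of a function, so its degree on $C_0$ is $0$.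

What remains is to make this global and to put a VHS on it.

## 8. A threefold fibered in quadric surfaces

In $\mathbb P^4\times\mathbb P^1\times\mathbb P^1$ with coordinates $[x:y:z:u:v],[a:b],[s:s']$ let $W$ be defined by
$$ax=b(z-u),\qquad a(z+u)=by,\qquad us'=vs .\tag{5}$$
For $v=s'=1$ and $s=t$ the last equation is $u=t$, and we recover (4). Put $o=[0:0:0:0:1]$ and $c_0=[0:1]\in C:=\mathbb P^1_{[s:s']}$. Let $\pi:W\to C$ and $\mathrm{pr}:W\to\mathbb P^4$ be the projections, and $\rho=(\pi,\mathrm{pr}):W\to C\times\mathbb P^4$.

**Lemma 6.** (i) $W$ is a smooth irreducible projective threefold, and $\pi$ is a smooth morphism with irreducible fibers $W_c$ of dimension $2$. (ii) $d\rho$ is injective at all points with $s\ne0$. (iii) The curve $C_0=\{o\}\times\mathbb P^1\times\{c_0\}$ lies in $W$ and is contracted by $\rho$ to $(c_0,o)$.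

*Proof.* (i) For fixed $[a:b],[s:s']$, (5) is a linear system in $(x,y,z,u,v)$ with rows
$$(a,0,-b,b,0),\quad(0,-b,a,a,0),\quad(0,0,0,s',-s).$$
In the columns $x,y,z$ the first two rows have minors $-ab,\ a^2,\ -b^2$, not all zero, so these rows are independent there. The third row vanishes in those columns and is nonzero. In a linear relation between the rows, the columns $x,y,z$ kill the first two coefficients, and then the third is zero. So the rank is always $3$, the kernel is a rank-$2$ bundle on $\mathbb P^1\times\mathbb P^1$, and $W$ is its projectivization, a $\mathbb P^1$-bundle over $\mathbb P^1\times\mathbb P^1$. All claims follow; $W_c$ is a $\mathbb P^1$-bundle over $\mathbb P^1_{[a:b]}$.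

(ii) A tangent vector killed by $d\rho$ points in the $[a:b]$ direction. In the chart $a=1$, $b=\beta$, the vector $\delta\,\partial_\beta$ is tangent to $W$ only if $\delta(z-u)=0=\delta y$. If $\delta\ne0$, then $z=u$ and $y=0$, and (5) gives $x=0$ and $z+u=0$. In the chart $b=1$, $a=\alpha$, one needs $\delta x=0=\delta(z+u)$. If $\delta\ne0$, then (5) gives $z-u=0$ and $y=0$. In both cases $x=y=z=u=0$, so $v\ne0$, and $us'=vs$ forces $s=0$.

(iii) At $o$ the first two equations are $0=0$, and the third reads $0=s$, true at $c_0$. $\square$

Eliminating $[a:b]$ gives $xy=z^2-u^2$, so $W_c$ maps to a quadric surface in the hyperplane $us'=vs$. For $s\ne0$ this quadric is smooth; at $c_0$ the hyperplane is $u=0$ and the quadric is the cone $xy=z^2$ with vertex $o$.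

Identify $C$ with the $\lambda$-line of the Hesse pencil so that $c_0$ corresponds to $\lambda=\infty$. Then $c_0\in\Sigma$ and $C^\circ=C\setminus\Sigma\subset\{s\ne0\}$. So the point where $\rho$ degenerates lies over a boundary point of $\mathbb V_C$.

## 9. Compact bases with injective $\theta$

We also need a VHS that separates directions in $\mathbb P^4$. The space $\mathbb P^4$ itself carries none with injective $\theta$. It is simply connected, so $\mathbb V$ would be trivial and each $\det\mathcal F^p$, restricted to a line, would be a line subbundle of a trivial bundle. Then $L$ would have degree $\le0$ on lines, against Lemma 5(b) with $Z=\emptyset$. So we use a finite cover of $\mathbb P^4$.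

**Lemma 7.** For every $d\ge1$ there is a connected smooth projective variety $A$ of dimension $d$ with a polarized weight-$1$ $\mathbb Z$-VHS whose $\theta_A$ is injective at every point.

**Step 1: $d=1$.** We find a complete curve in a moduli space of abelian surfaces. Let $\mathcal A_2(3)=\Gamma(3)\backslash\mathfrak H_2$ be the moduli space of principally polarized abelian surfaces with full level-$3$ structure. As $\Gamma(3)$ is torsion free (Serre), this is a smooth quasi-projective threefold with a universal abelian scheme, hence a polarized weight-$1$ $\mathbb Z$-VHS. Its $\theta$ is injective, because $\mathcal A_2(3)$ is locally $\mathfrak H_2$, whose tangent space is $\operatorname{Hom}^{sym}(F^1,V/F^1)$, and $\theta$ is the inclusion into $\operatorname{Hom}(F^1,V/F^1)$. The Satake–Baily–Borel compactification $\mathcal A_2(3)^*\subset\mathbb P^M$ is projective, with boundary of dimension $1$. A general linear subspace of codimension $2$ in $\mathbb P^M$ misses the boundary, and meets the threefold in a nonempty set, which by Bertini is a smooth curve in $\mathcal A_2(3)$. It is projective, since it is also the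 intersection with the closed set $\mathcal A_2(3)^*$. Let $A_1$ be a connected component and restrict the VHS; restriction to a smooth subvariety keeps $\theta$ injective.

**Step 2: all $d$.** Let $A=A_1^d$ with the direct sum of the pulled-back VHS. Then $\theta_A(\xi_1,\dots,\xi_d)=\bigoplus_i\theta_{A_1}(\xi_i)$ is injective. $\square$

## 10. The threefold: $W\times_{\mathbb P^4}A$

We prove Theorem 1 for $n=3$. Fix $A$ as in Lemma 7 with $d=4$ and a finite surjective morphism $h:A\to\mathbb P^4$ (Noether normalization). It is flat, because $A$ and $\mathbb P^4$ are smooth of the same dimension and $h$ is finite.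

**Step 1: construction of $\bar Y$.** We want a smooth fiber product of $W$ and $A$ over $\mathbb P^4$ with smooth fibers over $\Sigma$. For $\gamma\in PGL_5$ put $h_\gamma=\gamma\circ h$. The group $PGL_5$ acts transitively on $\mathbb P^4$, and $W$, the $W_c$ and $A$ are smooth varieties. By Kleiman's transversality theorem (Hartshorne, *Algebraic Geometry*, III.10.8), for general $\gamma$ the fiber products formed with $h_\gamma$,
$$\tilde Y=W\times_{\mathbb P^4}A,\qquad W_c\times_{\mathbb P^4}A\quad(c\in\Sigma),$$
are smooth of pure dimension $3+4-4=3$ and $2+4-4=2$; they are nonempty since $h_\gamma$ is surjective. Fix such a $\gamma$. The projection $\tilde Y\to W$ is a base change of $h_\gamma$, so it is finite and flat. The image of a connected component of $\tilde Y$ is then closed and open in the connected $W$, so every component surjects onto $W$. Let $\bar Y$ be one connected component: a connected smooth projective threefold. Let $p:\bar Y\to C$ and $q:\bar Y\to A$ be the projections, and set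
$$Z=p^{-1}(\Sigma),\qquad Y=\bar Y\setminus Z=p^{-1}(C^\circ),\qquad\mathbb V=p^*\mathbb V_C\oplus q^*\mathbb V_A,$$
with the direct sum Hodge filtration and polarization. It has weight $1$ and an underlying $\mathbb Z$-local system.

**Step 2: the boundary is a smooth divisor, reduced in the fibers.** For $c\in\Sigma$ the scheme $p^{-1}(c)$ is open and closed in the smooth scheme $W_c\times_{\mathbb P^4}A$. So $Z$ is a smooth divisor, its irreducible components $Z_i$ are its pairwise disjoint connected components, and
$$p^*c=\sum_{Z_i\subset p^{-1}(c)}Z_i .\tag{6}$$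

**Step 3: the monodromy hypothesis.** As the $Z_i$ are disjoint, only $|I|=1$ occurs with $Z_I\neq\emptyset$. By (6), a small loop around $Z_i\subset p^{-1}(c)$ maps to a loop going once around $c$, and $q^*\mathbb V_A$ extends over $\bar Y$. So the monodromy is $T_c\oplus\mathrm{id}$, unipotent, with $N_i=N_c\oplus0\ne0$ by Lemma 4. A single nonzero element is linearly independent.

**Step 4: $\theta$ is injective on $Y$.** A tangent vector $\xi$ to $\tilde Y$ at $(w,\alpha)$ is a pair $(\omega,\eta)\in T_wW\times T_\alpha A$ with $d\mathrm{pr}(\omega)=dh_\gamma(\eta)$. Suppose $dp(\xi)=d\pi(\omega)=0$ and $dq(\xi)=\eta=0$. Then $d\mathrm{pr}(\omega)=0$ as well, so $d\rho(\omega)=0$. If the point lies in $Y$, then $\pi(w)\in C^\circ\subset\{s\ne0\}$, and Lemma 6(ii) gives $\omega=0$. So $(dp,dq)$ is injective on $T_yY$ for every $y\in Y$. Since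
$$\theta(\xi)=\theta_C(dp\,\xi)\oplus\theta_A(dq\,\xi)$$
and $\theta_C$, $\theta_A$ are injective (Lemmas 4 and 7), $\theta$ is injective at every point of $Y$.

**Step 5: the curve.** Pick $w\in C_0$. Since $\bar Y\to W$ is surjective, there is a point $(w,\alpha)\in\bar Y$, and $h_\gamma(\alpha)=\mathrm{pr}(w)=o$. As $\mathrm{pr}$ is constant on $C_0$, the whole curve $\Gamma=C_0\times\{\alpha\}\cong\mathbb P^1$ lies in $\tilde Y$. It is connected and meets the connected component $\bar Y$, so $\Gamma\subset\bar Y$. Here $p|_\Gamma$ is constant with value $c_0\in\Sigma$, so $\Gamma\subset Z$, and $q|_\Gamma$ is constant with value $\alpha$.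

**Step 6: $L_e\cdot\Gamma=0$.** By Fact B, applied to $p$ (note $p^{-1}(\Sigma)=Z$) and to $q$, the canonical extension of $\mathbb V$ is $p^*\mathcal V_{C,e}\oplus q^*\mathcal V_A$ with filtration $p^*\mathcal F^\bullet_{C,e}\oplus q^*\mathcal F^\bullet_A$. Hence $L_e=p^*L_{C,e}\otimes q^*L_A$, which is trivial on $\Gamma$ because $p$ and $q$ are constant there.

**Step 7: $Z_i\cdot\Gamma=0$ for all $i$.** The connected curve $\Gamma\subset p^{-1}(c_0)$ lies in exactly one component $Z_0$ and is disjoint from all others. So $Z_i\cdot\Gamma=0$ for $Z_i\ne Z_0$, and by (6)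
$$Z_0\cdot\Gamma=p^*(c_0)\cdot\Gamma=\deg(p|_\Gamma)^*\mathcal O_C(c_0)=0 .$$

Thus $(mL_e-\sum k_iZ_i)\cdot\Gamma=0$ for all real $m,k_i$. An ample class has positive degree on every curve, so no class $mL_e-\sum k_iZ_i$ is ample. This proves Theorem 1 for $n=3$. In terms of Theorem 3, the obstruction is $x=[\Gamma]$.

**Remark (which directions the hypotheses miss).** Since $p$ is smooth along $Z$, the relative tangent bundle $T_{\bar Y/C}$ is, near $Z$, a subbundle of $T_{\bar Y}(-\log Z)$, and its restriction to $Z$ is $T_Z$. In this way $T\Gamma\subset T_{\bar Y}(-\log Z)|_\Gamma$. The logarithmic differential $T_{\bar Y}(-\log Z)\to\bigoplus_p\operatorname{Hom}(E^p_e,E^{p-1}_e)$ is the sum of the logarithmic $\theta_C$ composed with $dp$ and of $\theta_A$ composed with $dq$. It annihilates $T\Gamma$, since $p$ and $q$ are constant on $\Gamma$. Independence of the $N_i$ controls only the directions $z_i\partial_{z_i}$, not directions tangent to $Z_I$.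

## 11. Products with a compact base: every $n\ge4$

Let $n>3$, let $(\bar Y,Z,\mathbb V,\Gamma)$ be the example of Section 10, and let $B$ be as in Lemma 7 with $d=n-3$. Consider
$$\bar Y\times B,\qquad Z\times B,\qquad\mathrm{pr}_1^*\mathbb V\oplus\mathrm{pr}_2^*\mathbb V_B,\qquad\Gamma\times\{b\}$$
for a point $b\in B$. We check the hypotheses in turn.

* The variety $\bar Y\times B$ is connected, smooth and projective of dimension $n$. The divisor $Z\times B$ is smooth with pairwise disjoint components $Z_i\times B$, which are irreducible because $B$ is.
* The VHS has weight $1$ and an underlying $\mathbb Z$-local system. Around $Z_i\times B$ the monodromy is $T_i\oplus\mathrm{id}$, where $T_i$ is the monodromy of $\mathbb V$ around $Z_i$. It is unipotent, with logarithm $N_i\oplus0\ne0$, and again only $|I|=1$ occurs.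
* The map $\theta(\xi,\eta)=\theta_{\mathbb V}(\xi)\oplus\theta_B(\eta)$ is injective on $Y\times B$.

By Fact B the extended Hodge bundle is $\mathrm{pr}_1^*L_e\otimes\mathrm{pr}_2^*L_B$. Its degree on $\Gamma\times\{b\}$ is $L_e\cdot\Gamma+0=0$. Since $Z_i\times B=\mathrm{pr}_1^*Z_i$, the projection formula gives $(Z_i\times B)\cdot(\Gamma\times\{b\})=Z_i\cdot\Gamma=0$ for all $i$. So every class $mL_e-\sum k_iZ_i$ has degree $0$ on the smooth rational curve $\Gamma\times\{b\}\subset Z\times B$, and none is ample. This proves Theorem 1 for all $n\ge3$. $\blacksquare$
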